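# Robustly learnable classes without consistent learners

## 1. A class that can be learned, but not consistently

A learner watches the values $f(0),f(1),f(2),\dots$ of an unknown computable function and after each value names a program. It succeeds if its programs settle on one correct program. We may also ask for good manners: every program named on the way must reproduce the data already seen. These notes ask whether good manners come for free for classes that are learnable in a very stable way. We begin with the case in which no stability is required. There the answer is an easy no, and its proof is the skeleton of everything later.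

Functions are total functions from $\mathbb N$ to $\mathbb N$, and classes $S$ are sets of total recursive functions. We fix an acceptable numbering $\varphi_0,\varphi_1,\dots$ of the partial recursive functions; in particular, an index can be computed from the description of an algorithm. A *learner* is a partial recursive function $M$ from finite sequences of natural numbers to indices, and $M_0,M_1,\dots$ is an effective enumeration of all learners. We write $f[n]=f(0)\dots f(n-1)$, and $\sigma\preceq\tau$ means that $\tau$ extends $\sigma$, possibly $\tau=\sigma$; here $\tau$ may be a string or a total function. The set of finite binary strings is $2^*$. A learner receives $f(0)\dots f(n)=f[n+1]$, which is nonempty.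

**Definition (Ex-learning).** $M$ *Ex-learns* $S$ if for every $f\in S$ the value $M(f(0)\dots f(n))$ is defined for all $n$, and there is an $e$ with $\varphi_e=f$ such that $M(f(0)\dots f(n))=e$ for almost all $n$. $S$ is *Ex-learnable* if some learner Ex-learns it.

**Definition (consistency).** $M$ is a *consistent learner* for $S$ if $M$ Ex-learns $S$ and, for every $f\in S$ and every $n$, the hypothesis $e=M(f(0)\dots f(n))$ satisfies $\varphi_e(m)\downarrow=f(m)$ for all $m\le n$. Here $M$ may be undefined on inputs that are not initial segments of functions in $S$. $S$ is *consistently learnable* if it has a consistent learner.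

For example, let $S$ consist of all functions that are $0$ almost everywhere. On $\tau$, delete the trailing zeros of $\tau$ to get $v$ and output a program for $v0^\infty$, computed from $v$. This converges on each $f\in S$ and is always consistent.

For a nonempty $y\in 2^*$, say that $y$ is *bad for* $M_i$ if $M_i(y)$ is undefined, or $M_i(y)=e$ but not ($\varphi_e(m)\downarrow=y(m)$ for all $m<|y|$). If $y$ is bad for $M_i$ and some $f\in S$ extends $y$, then $M_i$ is not a consistent learner for $S$. A learner without bad strings has a different weakness.

**Fact 1.** Let $\rho\in2^*$ be nonempty and suppose no $y\succeq\rho$ in $2^*$ is bad for $M_i$. Then for every $x\in 2^*$ with $x\succeq\rho$ the values $M_i(x),M_i(x0),M_i(x1)$ are defined, and $M_i(xb)\ne M_i(x)$ for some $b\in\{0,1\}$.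

*Proof.* The values are defined because $x,x0,x1$ are not bad. If $M_i(x0)=M_i(x1)=e$, then $\varphi_e(|x|)=0$ and $\varphi_e(|x|)=1$, which is impossible. So $M_i(x0)\neq M_i(x1)$, and at most one of them equals $M_i(x)$. ∎

So a consistent learner must react to every bit, and we can choose the bits so that it changes its mind.

**Proposition 0.** There is an Ex-learnable class that is not consistently learnable.

*Proof.* For each $i$ we build one function $f_i$ that defeats $M_i$. Its *name* is the string $a_i=1^i0$.

If some $y\in 2^*$ with $y\succeq a_i$ is bad for $M_i$, choose one and let $f_i=y\,2\,0^\infty$. The value $2$ is a *marker*. Otherwise, let $f_i=g_i$, where $g_i$ is obtained by starting with $a_i$ and repeatedly replacing the current string $x$ by $xb$ for the least $b$ with $M_i(xb)\ne M_i(x)$. By Fact 1 this never gets stuck, so $g_i$ is a total recursive $\{0,1\}$-valued function. A program $p(i)$ that carries out this construction can be computed from $i$ for every $i$; it is total at least in the second case.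

No $M_i$ is a consistent learner for $S=\{f_i:i\in\mathbb N\}$. In the first case $f_i$ extends a string that is bad for $M_i$. In the second case $M_i$ changes its hypothesis infinitely often on $f_i$.

The class is Ex-learnable. On $\tau$: if $\tau$ contains a $2$, let $\tau'$ be the part of $\tau$ up to and including the first $2$, and output a program for $\tau'0^\infty$; otherwise, if $\tau\succeq 1^i0$, output $p(i)$; otherwise output $0$. On $f_i=y20^\infty$ the first clause applies from the marker on. On $f_i=g_i$ the second clause applies once the name has been read. ∎

The learner rests on two pieces of information that we wrote into the function: its name and its marker. What changes if learnability has to survive every computable recoding of the data?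

## 2. Recodings that erase names and markers

**Definition (general recursive operator).** A *general recursive operator* is an effective (recursive) operator $\Theta$ that maps every total function to a total function. On total functions it is computed by an oracle machine: on input $n$ with oracle $f$ the machine halts with output $\Theta(f)(n)$.

The identity, $f\mapsto(n\mapsto\min(f(n),1))$, and $f\mapsto 0^\infty$ are examples. The rule sending $f$ to the function $n\mapsto$ (least $k\ge n$ with $f(k)>0$) is not one, as it gives nothing on $0^\infty$.

**Definition (robustness).** $S$ is *robustly Ex-learnable* if for every general recursive operator $\Theta$ the class $\Theta(S)=\{\Theta(f):f\in S\}$ is Ex-learnable. Let $\Theta_0,\Theta_1,\dots$ be a fixed effective enumeration of all recursive operators. $S$ is *uniformly robustly Ex-learnable* if there is a recursive function $g$ such that for every $e$ for which $\Theta_e$ is general recursive, $M_{g(e)}$ Ex-learns $\Theta_e(S)$.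

For example, $Z=\{v0^\infty:v\in2^*\}$ is robustly Ex-learnable. Given $\Theta$, the functions $h_v=\Theta(v0^\infty)$ are total and computable uniformly in $v$. On $\tau$, output a standard program for $h_v$, where $v$ is the first string in a fixed listing of $2^*$ with $\tau\preceq h_v$. On a function $h\in\Theta(Z)$ let $v$ be the first string with $h_v=h$. Each of the finitely many earlier strings is eliminated by the data at some point, so the learner converges to the program for $h_v$. This is *identification by enumeration*; it is even consistent.

The class of Proposition 0 has no such protection. The operator $f\mapsto\min(f,1)$ turns $y20^\infty$ into $y10^\infty$, so the marker looks like an ordinary bit. Names can be blurred too. Let $\Theta(f)(n)=f(n)$ if $f(k)=0$ for some $k<n$, and $\Theta(f)(n)=0$ otherwise. Then $1^i00w$ and $1^{i+1}0w$ are both sent to $0^{i+2}w$. This does not prove that the class fails to be robust, but our learner is gone: it can no longer see $i$, nor which of the two cases it is in.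

The question, posed at http://www.comp.nus.edu.sg/~sanjay/paps/robsur.pdf, is: *Is every robustly Ex-learnable class also consistently learnable?* It comes with a known result that may be used: every uniformly robustly Ex-learnable class is consistently learnable.

**Theorem 1.** There is a robustly Ex-learnable class of $\{0,1\}$-valued recursive functions that is not consistently learnable.

So the answer is no, and by the known result the class in Theorem 1 is not uniformly robustly Ex-learnable. The learners for the various $\Theta_e(S)$ therefore cannot be found uniformly from $e$. We shall use this liberty fully: a learner for $\Theta_e(S)$ may have any finite amount of information about $\Theta_0,\dots,\Theta_e$ built in. A second liberty is that finitely many functions do not matter.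

**Lemma 0.** If a class is Ex-learned by a total learner $L$ and $h_1,\dots,h_r$ are recursive functions, then the class together with $h_1,\dots,h_r$ is Ex-learnable.

*Proof.* Fix a program for each $h_j$. As long as some $h_j$ agrees with the data, output the program of the $h_j$ with least $j$ among those; otherwise output $L(\tau)$. If the data come from one of the $h_j$, the set of agreeing indices shrinks and stabilizes; all that remain name the same function, and the output is constant from then on. If the data come from a function of the class different from all $h_j$, eventually no $h_j$ agrees and we follow $L$. ∎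

Since we again build one function $f_i$ per learner $M_i$, it suffices that for each $e$ the functions $\Theta_e(f_i)$ with $i\ge e$ are learned by one total learner. When we build $f_i$, only $\Theta_0,\dots,\Theta_i$ matter.

## 3. Operators on finite strings

The purpose of this section is to make the action of $\Theta$ on finite data decidable. Let $\Theta$ be general recursive, computed by a fixed oracle machine. For $s\in2^*$ write $\Theta(s)(n)\downarrow=a$ if $n<|s|$ and the machine on input $n$, with oracle answers taken from $s$, halts within $|s|$ steps, queries only arguments $<|s|$, and outputs $a$. Thus $\Theta(s)$ is a partial function, and the definition gives: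

* (O1) "$\Theta(s)(n)\downarrow=a$" is decidable, and $\Theta(s)$ has finite domain.
* (O2) If $s\preceq s'$ or $s\preceq f$, then $\Theta(s')$, respectively $\Theta(f)$, extends $\Theta(s)$. Indeed the same computation runs with the same answers, and the limits on time and queries only get weaker.
* (O3) For $f\in\{0,1\}^{\mathbb N}$ and every $n$, $\Theta(f[u])(n)\downarrow=\Theta(f)(n)$ for all large $u$. Indeed the computation of $\Theta(f)(n)$ takes finitely many steps and makes finitely many queries.

For $\rho\in 2^*$ let $[\rho]=\{f\in\{0,1\}^{\mathbb N}:\rho\preceq f\}$. Fix a bijection $\mathrm{code}:2^*\to\mathbb N$, computable in both directions, and a pairing bijection $\langle\cdot,\cdot\rangle$ on $\mathbb N$.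

## 4. Slow families and the robustness theorem

As in Proposition 0 we want $f_i$ to be either $y0^\infty$ (when $M_i$ has a bad string) or a path along which $M_i$ changes its mind (when it does not). Whoever looks at $\Theta_e(f_i)$ does not know which. The path-building procedure can be started for every $i$ and every initial string $\sigma$; for some pairs it runs forever, for others it gets stuck at some $x$. If each step may add a single bit, then a procedure stuck at $x$ never contradicts any function extending $x$, so infinitely many functions could never be used to rule it out. We repair this with a promise: a step taken late must append many zeros.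

**Definition (slow family).** A *slow family* is a total recursive $X(i,\sigma,t)\in2^*$ ($i,t\in\mathbb N$, $\sigma\in2^*$) with $X(i,\sigma,0)=\sigma$ such that for every $t$ either $X(i,\sigma,t+1)=X(i,\sigma,t)$, or
$$X(i,\sigma,t+1)\succeq X(i,\sigma,t)\,b\,0^t\quad\text{for some } b\in\{0,1\}. \tag{1}$$
The pair $(i,\sigma)$ is *total* if $X(i,\sigma,\cdot)$ changes infinitely often; then $g_{i,\sigma}=\bigcup_tX(i,\sigma,t)$ is a total recursive function extending $\sigma$. Otherwise $(i,\sigma)$ is *stuck*, with final value $x=\lim_tX(i,\sigma,t)$.

Three examples for one fixed pair: if $X(t+1)=X(t)10^t$ for all $t$, the pair is total and $g=\sigma\,1\,10\,100\,1000\dots$. If $X(t)=\sigma$ for all $t$, it is stuck at $\sigma$. If the only change is $X(4)=\sigma1000$, it is stuck at $\sigma1000$.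

The promise has this consequence: if $(i,\sigma)$ is total, then
$$\text{for every } t \text{ there is } b\in\{0,1\} \text{ with } X(i,\sigma,t)\,b\,0^t\preceq g_{i,\sigma}. \tag{2}$$
To see this, let $t'\ge t$ be least with $X(i,\sigma,t'+1)\ne X(i,\sigma,t')$. Then $X(i,\sigma,t')=X(i,\sigma,t)$, and by (1) $g_{i,\sigma}\succeq X(i,\sigma,t')b0^{t'}\succeq X(i,\sigma,t)b0^t$ for some $b$. So at stage $t$ only two continuations are possible for the next $t+1$ bits. If the pair is stuck at $x$, letting $t\to\infty$ leaves only the two functions $x00^\infty$ and $x10^\infty$.

**Theorem A.** Let $X$ be a slow family. There are nonempty strings $\rho_0\preceq\rho_1\preceq\cdots$ in $2^*$ such that the following holds. Suppose for every $i$ we are given $w_i\succeq\rho_i$ in $2^*$ and a label, (E) or (P), where label (P) is allowed only if $(i,\sigma)$ is total for every $\sigma\succeq w_i$. Then there are $\sigma_i\succeq w_i$ such that $S=\{f_i:i\in\mathbb N\}$ is robustly Ex-learnable, where $f_i=\sigma_i0^\infty$ for label (E) and $f_i=g_{i,\sigma_i}$ for label (P).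

The choices of $\rho_i$ and $\sigma_i$ will not be effective. That is harmless, since the learners for different $\Theta_e$ need not be obtained uniformly.

## 5. Theorem 1 from Theorem A

*Proof of Theorem 1.* **Step 1: the slow family.** We build paths on which $M_i$ changes its mind. Let $X(i,\sigma,0)=\sigma$. For $x=X(i,\sigma,t)$: if $x\ne\emptyset$, the computations $M_i(x),M_i(x0),M_i(x1)$ all halt within $t$ steps, and $M_i(xb)\ne M_i(x)$ for some $b$, take the least such $b$ and put $X(i,\sigma,t+1)=xb0^t$. Otherwise put $X(i,\sigma,t+1)=x$. This is a slow family. Let $\rho_0\preceq\rho_1\preceq\cdots$ be as in Theorem A.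

**Step 2: the labels.** We decide how to defeat $M_i$. If some $y\in2^*$ with $y\succeq\rho_i$ is bad for $M_i$, use label (E) and let $w_i$ be such a $y$. Otherwise use label (P) and $w_i=\rho_i$. We check that (P) is allowed. Let $\sigma\succeq\rho_i$. Whenever $X(i,\sigma,t)=x$, we have $x\succeq\rho_i$, so by Fact 1 the three values are defined and some $b$ has $M_i(xb)\ne M_i(x)$. Once the stage number exceeds the three running times, $X(i,\sigma,\cdot)$ changes. Hence it changes infinitely often.

**Step 3: no learner is consistent.** Theorem A gives a robustly Ex-learnable $S=\{f_i\}$ of $\{0,1\}$-valued recursive functions. With label (E), $f_i=\sigma_i0^\infty\succeq w_i$, and $w_i$ is bad for $M_i$. With label (P), $f_i=g_{i,\sigma_i}$ has infinitely many initial segments $x$ (the values of $X(i,\sigma_i,\cdot)$ just before a change) for which some $xb$ is also an initial segment of $f_i$ and $M_i(xb)\ne M_i(x)$. So $M_i$ does not converge on $f_i$. Every learner is some $M_i$, so $S$ is not consistently learnable. ∎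

It remains to prove Theorem A. Fix the slow family $X$.

## 6. Killed operators, live operators, and escape strings

The purpose of this section is to split operators into those that see nothing of our functions and those that always see something. Let $\rho_{-1}=\langle0\rangle$, the string of length one. Given $\rho_{e-1}$: if $\Theta_e$ is general recursive and there is $\rho\succeq\rho_{e-1}$ in $2^*$ such that $\Theta_e$ is constant on $[\rho]$, let $\rho_e$ be such a $\rho$ and call $e$ *killed*. Otherwise let $\rho_e=\rho_{e-1}$; in this case, if $\Theta_e$ is general recursive, call $e$ *live*. So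
$$\text{if } e \text{ is live, then } \Theta_e \text{ is not constant on } [z] \text{ for any } z\succeq\rho_e \text{ in } 2^*. \tag{3}$$

For example, the identity is always live. Let $\Theta_e(f)(n)=f(n)$ if $f(5)=0$, and $\Theta_e(f)(n)=0$ otherwise. If $|\rho_{e-1}|\le5$, we can extend it to a $\rho$ with $\rho(5)=1$, and $\Theta_e$ is constant on $[\rho]$: it is killed. If $\rho_{e-1}(5)=0$, then $\Theta_e$ acts as the identity on $[\rho_{e-1}]$ and is live.

Killed operators are easy: all $f_i$ with $i\ge e$ lie in $[\rho_i]\subseteq[\rho_e]$, so $\Theta_e(f_i)$ is the same function for all of them. For live $e$ we need two computable functions.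

**Escape strings.** For live $e$ and $z\succeq\rho_e$ let $s_e(z)$ be the first $s\in2^*$ (in order of $\mathrm{code}$) such that $\Theta_e(zs)(n)\downarrow\ne\Theta_e(z0^\infty)(n)$ for some $n$. It exists: by (3) some $f\in[z]$ has $\Theta_e(f)(n)\neq\Theta_e(z0^\infty)(n)$ for some $n$, and by (O3) $\Theta_e(f[u])(n)\downarrow=\Theta_e(f)(n)$ for large $u$. It can be found, because for each $s$ only finitely many $n$ have to be checked, by (O1), and $\Theta_e(z0^\infty)(n)$ is computable. So $s_e$ is a partial recursive function defined on all $z\succeq\rho_e$. Whatever extends $z\,s_e(z)$ has, by (O2), an image under $\Theta_e$ different from that of $z0^\infty$. For the identity, $s_e(z)$ must contain a $1$; the running-time clause may force it to be longer than one bit.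

**Visibility times.** For live $e$ let $\nu_e(y,D)$ be the least $N$ with $\Theta_e(y0^N)(D)\downarrow$. By (O3) this is total recursive.

## 7. Candidates, refutation, and two learners that fail

From now until the end of Section 8, $e$ is live and $\Theta=\Theta_e$. We first describe which explanations a learner for $\Theta(S)$ should consider, and when data refute them.

**Candidates.** There are candidates $B_v$ ($v\in2^*$) with index $2\,\mathrm{code}(v)$, meaning "the data come from $v0^\infty$", and $P_{i,\sigma}$ with index $2\langle i,\mathrm{code}(\sigma)\rangle+1$, meaning "the data come from $g_{i,\sigma}$". Let $C_b$ be the finite set of candidates of index $\le b$.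

**Refutation.** Let $\tau$ be a finite sequence of length $n$. $B_v$ is *refuted by $\tau$* if $\tau\not\preceq\Theta(v0^\infty)$. For $P_{i,\sigma}$ write $X(t)=X(i,\sigma,t)$ and let $t^*(n)$ be the least $t$ such that $\Theta(X(t)00^t)$ and $\Theta(X(t)10^t)$ are both defined on all $m<n$. Then $P_{i,\sigma}$ is *refuted by $\tau$* if for neither $b\in\{0,1\}$ the values of $\Theta(X(t^*(n))b0^{t^*(n)})$ on the arguments $<n$ form $\tau$.

The number $t^*(n)$ exists. If $(i,\sigma)$ is stuck at $x$, then $X(t)=x$ for large $t$, and $\Theta(xb0^\infty)$ is total, so (O3) applies. If $(i,\sigma)$ is total, then $\Theta(X(t))$ is defined on all $m<n$ for large $t$ by (O3), and (O2) applies. So refutation is decidable, without knowing whether the pair is total or stuck. Moreover $t^*(n)\to\infty$ as $n\to\infty$: for each $T$ the finitely many $\Theta(X(t)b0^t)$ with $t\le T$ have finite domains, so no $t\le T$ qualifies for large $n$.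

A candidate is *dead at $\tau$* if it is refuted by some prefix of $\tau$. It is *alive on* a total $h$ if it is dead at no $h[n]$.

**Limit sets.** Let $\mathrm{Lim}(B_v)=\{\Theta(v0^\infty)\}$. Let $\mathrm{Lim}(P_{i,\sigma})=\{\Theta(g_{i,\sigma})\}$ if $(i,\sigma)$ is total, and $\{\Theta(x00^\infty),\Theta(x10^\infty)\}$ if it is stuck at $x$. These sets are finite; this is what slowness buys. A candidate is *good for $h$* if it is $B_v$ with $h=\Theta(v0^\infty)$, or $P_{i,\sigma}$ with $(i,\sigma)$ total and $h=\Theta(g_{i,\sigma})$.

**(C1)** *A candidate good for $h$ is alive on $h$.* This is clear for $B_v$. Let $(i,\sigma)$ be total, $h=\Theta(g_{i,\sigma})$, and $t=t^*(n)$. By (2) some $b$ has $X(t)b0^t\preceq g_{i,\sigma}$. So $\Theta(X(t)b0^t)$, which is defined on all arguments $<n$, agrees there with $h$, by (O2). Hence $h[n]$ does not refute $P_{i,\sigma}$.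

**(C2)** *If $c$ is alive on $h$, then $h\in\mathrm{Lim}(c)$.* This is clear for $B_v$. Let $c=P_{i,\sigma}$. For every $n$ there is $b_n$ such that $h[n]$ is given by the values of $\Theta(X(t^*(n))b_n0^{t^*(n)})$ on the arguments $<n$. If the pair is stuck at $x$, then $X(t^*(n))=x$ for all large $n$, and some $b$ equals $b_n$ for infinitely many $n$; for these $n$ we get $h[n]\preceq\Theta(xb0^\infty)$, so $h=\Theta(xb0^\infty)$. If the pair is total, let $m$ be given. For large $n$ we have $n>m$ and $\Theta(X(t^*(n)))(m)\downarrow=\Theta(g_{i,\sigma})(m)$, by (O3). By (O2) this value is also $\Theta(X(t^*(n))b_n0^{t^*(n)})(m)=h(m)$. So $h=\Theta(g_{i,\sigma})$.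

**First attempt: name the least candidate that is not dead.** This is identification by enumeration, and it fails because a candidate can be alive without being good. Take $\Theta$ to be the identity, suppose $\mathrm{code}(\emptyset)=0$ and $\langle0,0\rangle=0$, and let $X(0,\emptyset,t)=\emptyset$ for all $t$, as happens in Section 5. Then $P_{0,\emptyset}$ has index $1$, is stuck at $\emptyset$, and is never refuted on $10^\infty$, because $\Theta(\emptyset10^t)$ always agrees with $10^\infty$. On $10^\infty$ the candidate $B_\emptyset$ of index $0$ dies, and the learner then names $P_{0,\emptyset}$ forever. But all that candidate can ever compute for certain is $\Theta(\emptyset)$, which is nowhere defined.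

**Second attempt: run all surviving candidates below a bound together.** By (C2), a candidate alive on $h$ has $h$ in its limit set, and we shall see in Lemma 1 that whatever values it can compute are then correct. So a program that runs all survivors in parallel is correct as soon as one of them is good. The remaining problem is the bound. If it is raised at every step, the hypotheses need not converge: for $h=\Theta(v0^\infty)$ all the candidates $B_{v0^k}$ are good, so the set of survivors below the bound grows forever. If it is raised by one, and only when everything below it is dead, the example above still defeats us: on $10^\infty$ the bound rises from $0$ to $1$ when the $1$ is read, and then $P_{0,\emptyset}$ keeps it at $1$ forever.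

So the bound must not rise forever, and yet on each $\Theta(f_i)$ some rise must carry it past a good candidate. We may choose $f_i$, and we choose it with this in mind. Let $f_i$ follow $y0^\infty$ for a very long time and then leave it, visibly through $\Theta$, by an escape string. While the data look like $\Theta(y0^\infty)$, the bound settles at some $b_0$. Only finitely many functions lie in the limit sets of candidates in $C_{b_0}$, so if the departure is late enough, everything in $C_{b_0}$ dies. The bound must then rise *after* the first visible disagreement $D$. As $D$ is enormous compared with $i$ and $y$, a rise computed from $D$ can cover all candidates that the construction could have produced.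

## 8. A learner whose bound jumps late

$L_e$ has as built-in information the string $\rho_e$, the finite set of live $e'\le e$, and machines for these $\Theta_{e'}$.

**The jump function.** The purpose of $G_e(D)$ is to exceed the index of every candidate that a departure visible at $D$ can lead to. Let $G_e(D)$ be the maximum (with $0$) of all indices of candidates $B_u$ and $P_{i',u}$, where
$$u=z\,s_{e'}(z),\qquad z=y0^N,$$
and for some $D'\le D$: $i'\le D'$, $y\succeq\rho_e$, $\mathrm{code}(y)\le D'$, $N\le\nu_e(y,D')$, and $e'\le e$ is live. The maximum is over a finite set that can be computed from $D$; $s_{e'}(z)$ is defined since $z\succeq\rho_e\succeq\rho_{e'}$. So $G_e$ is total recursive, and it is nondecreasing.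

**The bound.** Let $\beta(\emptyset)=0$. If all candidates in $C_{\beta(\tau)}$ are dead at $\tau a$, put $\beta(\tau a)=\max(\beta(\tau)+1,G_e(|\tau|))$ and call this an *update*. Otherwise $\beta(\tau a)=\beta(\tau)$.

**The hypothesis.** Let $A(\tau)$ be the set of candidates in $C_{\beta(\tau)}$ not dead at $\tau$. $L_e(\tau)$ is an index, computed from the set $A(\tau)$ only, of the following program. On input $m$, dovetail over all $c\in A(\tau)$: for $c=B_v$ compute $\Theta(v0^\infty)(m)$; for $c=P_{i,\sigma}$ search for $t$ with $\Theta(X(i,\sigma,t))(m)\downarrow$ and take this value. Output the first value found. $L_e$ is total recursive.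

**Lemma 1.** If for some $n$ the set $C_{\beta(h[n])}$ contains a candidate good for the total function $h$, then $L_e$ Ex-learns $h$.

*Proof.* By (C1) the good candidate never dies. Since $\beta$ is nondecreasing, the good candidate stays in $C_{\beta(h[k])}$ for $k\ge n$, so there is no update after $h[n]$. Let $b$ be the final value of $\beta$. From then on the sets $A(h[k])\subseteq C_b$ decrease, so they stabilize at the set $A$ of candidates in $C_b$ that are alive on $h$. As $L_e(h[k])$ depends only on $A(h[k])$, the hypotheses converge.

The final program computes $h$. Let $c\in A$; by (C2), $h\in\mathrm{Lim}(c)$. We claim that every value obtained from $c$ on input $m$ is $h(m)$. For $c=B_v$ this is clear, as $h=\Theta(v0^\infty)$. If $c=P_{i,\sigma}$ with $(i,\sigma)$ total, then $h=\Theta(g_{i,\sigma})$ and $X(i,\sigma,t)\preceq g_{i,\sigma}$, so (O2) gives the claim. If $(i,\sigma)$ is stuck at $x$, then $h=\Theta(xb0^\infty)$ for some $b$, and $X(i,\sigma,t)\preceq x\preceq xb0^\infty$, so (O2) again gives the claim. Finally, the good candidate belongs to $A$ and yields a value for every $m$: for $B_v$ because $\Theta(v0^\infty)$ is total, for a total $P_{i,\sigma}$ by (O3). ∎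

**Lemma 2.** Let $y\succeq\rho_e$ be in $2^*$ and $\eta=\Theta(y0^\infty)$. There is $D^*=D^*(e,y)$ such that if $h\ne\eta$ is total and the least $D$ with $h(D)\ne\eta(D)$ satisfies $D\ge D^*$, then $\beta(h[n])\ge G_e(D)$ for all large $n$.

*Proof.* **Step 1: the bound settles on $\eta$.** The candidate $B_y$ is never dead on $\eta$, and each update raises $\beta$. Once $\beta$ reaches the index of $B_y$ there are no more updates. So $\beta(\eta[n])$ has a final value $b_0$, reached for all $n\ge n_0$, say.

**Step 2: the choice of $D^*$.** We want every candidate in $C_{b_0}$ to be incompatible with a late departure. Let $F=\bigcup_{c\in C_{b_0}}\mathrm{Lim}(c)$, a finite set. Choose $D^*\ge n_0$ larger than the first disagreement of $\eta$ with each $\lambda\in F\setminus\{\eta\}$.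

**Step 3: everything below $b_0$ dies on $h$.** Let $h$ and $D$ be as stated. Then $h\notin F$: first, $h\ne\eta$; second, each $\lambda\in F\setminus\{\eta\}$ differs from $\eta$ at an argument below $D^*\le D$, where $h$ agrees with $\eta$, so $\lambda\ne h$. By (C2) no $c\in C_{b_0}$ is alive on $h$.

**Step 4: the jump.** We have $h[D]=\eta[D]$, so $\beta(h[n])=\beta(\eta[n])=b_0$ for $n_0\le n\le D$. By Step 3 there must be an update after $h[D]$. The first one takes place at some $h[k+1]$ with $k\ge D$, and it sets $\beta\ge G_e(k)\ge G_e(D)$. As $\beta$ is nondecreasing, we are done. ∎

## 9. Late detours, one for each live operator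

**One live operator.** Suppose first that $e$ is the only live number $\le i$. Put $\sigma_i=w_i0^N\,s_e(w_i0^N)$ with $N$ huge. Then $h=\Theta_e(f_i)$ differs from $\eta=\Theta_e(w_i0^\infty)$ by the choice of the escape string. If $N$ is large enough, the first disagreement $D$ is at least $D^*(e,w_i)$, $i$ and $\mathrm{code}(w_i)$. Also $N<\nu_e(w_i,D)$, since the zeros up to $N$ cannot yet determine the value at $D$. Hence $G_e(D)$ covers both $B_{\sigma_i}$ and $P_{i,\sigma_i}$, one of which is good for $h$, and Lemmas 2 and 1 finish.

**Several live operators.** Each live $e'\le i$ needs its own detour, but $\Theta_e$ may or may not see the detour made for $\Theta_{e'}$. The learner $L_e$ can compute $s_{e'}$ only for the finitely many live $e'$ built into it. So, from $L_e$'s point of view, all detours *after* its own should belong to smaller numbers. Detours are therefore made in the order $i,i-1,\dots,0$, and $L_e$ regards everything before its own detour as part of an unknown string $y$.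

**The strings $\sigma_i$.** Given $i$ and $w_i\succeq\rho_i$, put $y_i=w_i$. For $e'=i,i-1,\dots,0$: if $e'$ is not live, let $y_{e'-1}=y_{e'}$. If $e'$ is live, choose $N_{e'}$ so large that for every live $e$ with $e'\le e\le i$,
$$\Theta_e(y_{e'}0^{N_{e'}})\ \text{is defined on all } m<\max\bigl(D^*(e,y_{e'}),\,i,\,\mathrm{code}(y_{e'})\bigr), \tag{4}$$
and put
$$y_{e'-1}=y_{e'}0^{N_{e'}}\,s_{e'}\bigl(y_{e'}0^{N_{e'}}\bigr).$$
Let $\sigma_i=y_{-1}$. All these strings extend $w_i\succeq\rho_i$, hence extend $\rho_e$ for all $e\le i$, so $s_{e'}$ and $D^*(e,\cdot)$ are defined where they are used. The number $N_{e'}$ exists by (O3), as only finitely many operators and arguments are involved.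

**Lemma 3.** If $e$ is live and $i\ge e$, then $L_e$ Ex-learns $h=\Theta_e(f_i)$.

*Proof.* Note that $f_i\succeq\sigma_i$ for both labels, so $f_i$ extends every string occurring in the construction of $\sigma_i$.

**Step 1: find the last detour that $\Theta_e$ sees.** For live $e'\le e$ let $\mathrm{Diff}(e')$ be the statement $h\ne\Theta_e(y_{e'}0^\infty)$. $\mathrm{Diff}(e)$ holds: with $z=y_e0^{N_e}$ we have $f_i\succeq z\,s_e(z)$, and for some $n$ the value $\Theta_e(z\,s_e(z))(n)$ is defined and different from $\Theta_e(z0^\infty)(n)=\Theta_e(y_e0^\infty)(n)$; by (O2) it equals $h(n)$. Let $e'\le e$ be the least live number with $\mathrm{Diff}(e')$, let $\eta=\Theta_e(y_{e'}0^\infty)$, let $D$ be the first disagreement of $h$ and $\eta$, and let $u=y_{e'-1}$.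

**Step 2: $D$ is late.** Both $f_i$ and $y_{e'}0^\infty$ extend $y_{e'}0^{N_{e'}}$, so by (O2) both $h$ and $\eta$ extend $\Theta_e(y_{e'}0^{N_{e'}})$. By (4), which applies because $e'\le e\le i$,
$$D\ge\max\bigl(D^*(e,y_{e'}),\,i,\,\mathrm{code}(y_{e'})\bigr).$$
Also, $\Theta_e(y_{e'}0^{N_{e'}})(D)$ is undefined, since otherwise $h(D)=\eta(D)$. By (O2), $\Theta_e(y_{e'}0^N)(D)$ is then undefined for all $N\le N_{e'}$, so $N_{e'}<\nu_e(y_{e'},D)$.

**Step 3: the bound passes $B_u$ and $P_{i,u}$.** By Step 2 the data $D'=D$, $i'=i$, $y=y_{e'}$, $N=N_{e'}$, and $e'$ are among those in the definition of $G_e(D)$, and they produce the string $u$. So $G_e(D)$ is at least the indices of $B_u$ and $P_{i,u}$. Since $D\ge D^*(e,y_{e'})$, Lemma 2 gives $B_u,P_{i,u}\in C_{\beta(h[n])}$ for large $n$. By Lemma 1 it suffices that $B_u$ or $P_{i,u}$ is good for $h$.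

**Step 4: one of them is good.** If there is a live number below $e'$, let $e''$ be the largest one. No number strictly between $e''$ and $e'$ is live, so $y_{e''}=y_{e'-1}=u$. By minimality of $e'$, $\mathrm{Diff}(e'')$ fails, that is, $h=\Theta_e(u0^\infty)$, and $B_u$ is good. If there is no live number below $e'$, then $u=y_{e'-1}=y_{-1}=\sigma_i$. For label (E), $h=\Theta_e(\sigma_i0^\infty)$ and $B_u$ is good. For label (P), $(i,\sigma_i)$ is total because $\sigma_i\succeq w_i$, and $h=\Theta_e(g_{i,\sigma_i})$, so $P_{i,u}$ is good. ∎

*End of the proof of Theorem A.* Let $\Theta_e$ be general recursive. Then $e$ is killed or live. If $e$ is killed, all $f_i$ with $i\ge e$ lie in $[\rho_i]\subseteq[\rho_e]$, so $\{\Theta_e(f_i):i\ge e\}$ has exactly one element, a recursive function, and a constant total learner Ex-learns it. If $e$ is live, the total learner $L_e$ Ex-learns $\{\Theta_e(f_i):i\ge e\}$ by Lemma 3. All $f_i$ are recursive, so $\Theta_e(S)$ is this class plus the finitely many recursive functions $\Theta_e(f_i)$, $i<e$. By Lemma 0, $\Theta_e(S)$ is Ex-learnable. ∎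

This also completes the proof of Theorem 1: not every robustly Ex-learnable class is consistently learnable.

## 10. No recursive delay in the length of the data helps

Perhaps consistency fails only because it is demanded too early. Suppose the hypothesis on $f(0)\dots f(n)$ has to be right only on the first $r(n)$ values. For a recursive unbounded $r$ with $r(n)\le n+1$, call $M$ *$r$-consistent* for $S$ if $M$ Ex-learns $S$ and for all $f\in S$ and all $n$, the hypothesis $e=M(f(0)\dots f(n))$ satisfies $\varphi_e(m)\downarrow=f(m)$ for all $m<r(n)$. Consistency is $r(n)=n+1$; consistency with fixed delay $\delta$ is $r(n)=\max(0,n+1-\delta)$; $r(n)=\lfloor(n+1)/2\rfloor$ asks for correctness on the first half of the data.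

**Theorem 2.** There is a robustly Ex-learnable class $S$ of $\{0,1\}$-valued functions that has no $r$-consistent learner for any recursive unbounded $r$ with $r(n)\le n+1$.

Theorem A can be used as it stands. Only the slow family changes: after choosing a bit we wait until the learner is obliged to know it.

*Proof.* **Step 1: the slow family.** Requirements are indexed by $p=\langle i,j\rangle$, for the learner $M_i$ and the delay $\varphi_j$. Let $X(p,\sigma,0)=\sigma$. For $x=X(p,\sigma,t)\ne\emptyset$, compute $\varphi_j(|x|),\varphi_j(|x|+1),\dots$ in this order until some $n\ge|x|$ with $\varphi_j(n)>|x|$ is found, and let $y_b=xb0^{n-|x|}$, a string of length $n+1$. If $n$ is found and $M_i(x),M_i(y_0),M_i(y_1)$ are computed within $t$ steps in total, and some $b$ has $M_i(y_b)\ne M_i(x)$, put $X(p,\sigma,t+1)=y_b0^t$ for the least such $b$. In all other cases put $X(p,\sigma,t+1)=x$ (also when $x=\emptyset$). This is a slow family, since $y_b0^t=xb0^{n-|x|}0^t\succeq xb0^t$. Take the strings $\rho_p$ of Theorem A.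

**Step 2: the labels.** If $\varphi_j$ is not a total unbounded function with $\varphi_j(n)\le n+1$ for all $n$, there is nothing to defeat; use label (E) with $w_p=\rho_p$. Otherwise let $r=\varphi_j$.

Suppose there is $y\succeq\rho_p$ in $2^*$, $|y|=n+1$, such that $M_i(y)$ is undefined, or $\varphi_{M_i(y)}(m)$ is undefined or $\ne y(m)$ for some $m<r(n)$. Use label (E) with $w_p=y$. Then $f_p\succeq y$, so $M_i$ is not $r$-consistent for any class containing $f_p$.

If there is no such $y$, use label (P) with $w_p=\rho_p$. We check that this is allowed. Let $x\succeq\rho_p$. As $r$ is unbounded, it takes values $>|x|$ at arbitrarily large arguments, so the search finds some $n\ge|x|$ with $r(n)>|x|$. The strings $x,y_0,y_1$ extend $\rho_p$, so $M_i$ is defined on them. If $M_i(y_0)=M_i(y_1)=e$, then, since $|x|<r(n)$, $|y_b|=n+1$ and $y_b(|x|)=b$, we would get $\varphi_e(|x|)=0$ and $\varphi_e(|x|)=1$, which is impossible. So some $b$ has $M_i(y_b)\ne M_i(x)$, and $X(p,\sigma,\cdot)$ changes after every value $x$ once the stage number is large enough. Hence $(p,\sigma)$ is total for all $\sigma\succeq\rho_p$.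

**Step 3: conclusion.** Theorem A gives a robustly Ex-learnable $S=\{f_p:p\in\mathbb N\}$. Let a learner $M_i$ and a recursive unbounded $r=\varphi_j$ with $r(n)\le n+1$ be given, and let $p=\langle i,j\rangle$. If $p$ has label (E), $M_i$ is not $r$-consistent on $f_p$. If it has label (P), $f_p=g_{p,\sigma_p}$ has infinitely many initial segments $x\preceq y_b$ with $M_i(x)\ne M_i(y_b)$, of unbounded lengths, so $M_i$ does not converge on $f_p$. ∎

## 11. A delay that depends on the data

Theorem 2 excludes delays that depend on the length of the data alone. Delays computed from the data themselves cannot be excluded, and in this sense Theorem 2 is sharp.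

**Theorem 3.** There is one general recursive operator $\Theta^*$ such that, if $\Theta^*(S)$ is Ex-learnable (in particular, if $S$ is robustly Ex-learnable), then there are total recursive $N,\ell$ on finite sequences with:

1. $\ell(\tau)\le|\tau|$, $\ell$ is nondecreasing under extension, and $\varphi_{N(\tau)}(m)\downarrow=\tau(m)$ for **all** sequences $\tau$ and all $m<\ell(\tau)$;
2. for $f\in S$: $\ell(f[n])\to\infty$, and $N(f[n])$ converges to an index of $f$.

So $N$ is a total learner for $S$ that is everywhere consistent up to $\ell(\tau)$. This does not conflict with Theorem 2: for the class there, no recursive unbounded $r$ with $r(n)\le n+1$ can satisfy $r(n)\le\ell(f[n+1])$ for all $f\in S$ and all $n$, since then $N$ would be $r$-consistent for $S$. The idea is to keep an old hypothesis until a newer one has been verified on one more value.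

*Proof, with $\Theta^*$ the identity.* Let $M$ Ex-learn $S$. Let $\ell(\emptyset)=0$ and let $N(\emptyset)$ be a fixed index. For a nonempty $\tau$ of length $z$, let $\tau^-$ be $\tau$ without its last entry and $j=\ell(\tau^-)$. Look for $t$ with $j<t\le z$ such that $M(\tau[t])$ halts within $z$ steps with some value $q$, and for all $y\le j$, $\varphi_q(y)$ halts within $z$ steps with value $\tau(y)$. If there is such a $t$, take the least one and put $N(\tau)=q$, $\ell(\tau)=j+1$. Otherwise put $N(\tau)=N(\tau^-)$ and $\ell(\tau)=j$.

Both functions are total recursive. When $\ell$ becomes $j+1$ we have $j+1\le t\le z$, and $N(\tau)$ has been verified on all $y<j+1$. So (1) follows by induction on $|\tau|$. For (2), let $f\in S$ and let $q$ be the limit of $M(f[t])$, so $\varphi_q=f$. If $\ell(f[n])$ were equal to a constant $j$ for all large $n$, fix $t>j$ with $M(f[t])=q$. For all large $z$ this $t$ passes the test at $f[z]$, so $\ell$ would grow, a contradiction. So $\ell(f[n])\to\infty$. The hypothesis adopted when $\ell$ becomes $j+1$ is $M(f[t])$ for some $t>j$; for all large $j$ this is $q$. So $N(f[n])$ converges to $q$. ∎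

This argument uses robustness only for the identity operator. The same bookkeeping can be written into the function itself. This yields another operator $\Theta^*$ that proves the theorem, and we give that version as well.

*Proof, with an operator that displays the delay.* **Step 1: the operator.** The image of $f$ is divided into rows, and row $k$ reveals $f(n)$ only when $M_k$ has explained the image up to the place where $f(n-1)$ was revealed. Let $\langle k,x\rangle$ be a recursive pairing bijection that is strictly increasing in $x$; call the positions $\langle k,0\rangle,\langle k,1\rangle,\dots$ *row $k$*. Define $h=\Theta^*(f)$ recursively. For $z$ in row $k$ let $n$ be the number of $z'<z$ in row $k$ with $h(z')>0$, and if $n>0$ let $z^-$ be the largest of them. If $n=0$, put $h(z)=f(0)+1$. If $n>0$, put $h(z)=f(n)+1$ if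
$$\begin{aligned}&\text{there is } t \text{ with } z^-<t\le z \text{ such that } M_k(h[t]) \text{ halts within } z \text{ steps with some value } q,\\&\text{and for all } y\le z^-,\ \varphi_q(y) \text{ halts within } z \text{ steps with value } h(y);\end{aligned} \tag{5}$$
otherwise put $h(z)=0$. Condition (5) is decidable from $h[z]$. Since $n\le z$, the string $h[m]$ can be computed from $f[m]$. So $\Theta^*$ is general recursive. For instance, if $f$ begins with $5,7$, then row $k$ begins with a $6$, followed by zeros until (5) first holds, and at that position there is an $8$.

**Step 2: reading off hypotheses.** Let $M_k$ Ex-learn $\Theta^*(S)$. For any total $f$ and $h=\Theta^*(f)$ let $z_0<z_1<\cdots$ be the (finitely or infinitely many) positions of row $k$ with $h(z_j)>0$, so $h(z_j)=f(j)+1$. For $j\ge1$ let $q_j=M_k(h[t_j])$ for the least $t_j$ witnessing (5) at $z_j$; here $z^-=z_{j-1}$. Let $d$ be a recursive function such that $\varphi_{d(q)}(a)$ computes $\varphi_q(\langle k,0\rangle),\varphi_q(\langle k,1\rangle),\dots$ in this order until the $(a+1)$-st nonzero value and outputs that value minus $1$. By (5), $\varphi_{q_j}$ agrees with $h$ on all $y\le z_{j-1}$, and the nonzero values of $h$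 in row $k$ up to there are at $z_0,\dots,z_{j-1}$. So $\varphi_{d(q_j)}(a)\downarrow=h(z_a)-1=f(a)$ for all $a<j$.

**Step 3: $N$ and $\ell$, and claim (1).** Given $\tau$, compute $h[|\tau|]$ from $\tau$; it is the same for all $f\succeq\tau$. Let $j$ be maximal with $z_j<|\tau|$. If such a $j$ exists and $j\ge1$, put $N(\tau)=d(q_j)$ and $\ell(\tau)=j$; here $q_j$ can be computed, since (5) at $z_j$ involves only $h[z_j]$. Otherwise put $\ell(\tau)=0$ and let $N(\tau)$ be a fixed index. Then $\ell(\tau)=j\le z_j<|\tau|$ in the first case, $\ell$ is nondecreasing under extension because extending $\tau$ can only add further $z_j$, and the correctness in (1) is Step 2 applied to any total $f\succeq\tau$.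

**Step 4: claim (2).** Let $f\in S$. Then $M_k(h[t])$ converges to some $q$ with $\varphi_q=h$. There are infinitely many $z_j$: the position $z_0=\langle k,0\rangle$ exists, and if $z_j$ were the last one, fix $t>z_j$ with $M_k(h[t])=q$. For every sufficiently large $z$ in row $k$ we have $z^-=z_j<t\le z$, $M_k(h[t])$ halts within $z$ steps, and $\varphi_q(y)$ halts within $z$ steps with value $h(y)$ for all $y\le z_j$. So (5) holds at $z$ and $h(z)>0$, a contradiction. Hence $\ell(f[n])\to\infty$. Since $t_j>z_{j-1}\to\infty$, $q_j=q$ for almost all $j$, so $N(f[n])$ converges to $d(q)$. As $\varphi_q=h$, the $(a+1)$-st nonzero value in row $k$ is $h(z_a)=f(a)+1$, so $\varphi_{d(q)}=f$. ∎
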